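# Conjunctive query entailment in $\mathcal{SHOIQ}$ is undecidable

## Tree-shaped queries are concepts

We ask the following. A knowledge base in an expressive description logic is given, together with a conjunctive query, that is, a pattern of elements connected by roles. Can a computer decide whether the pattern occurs in every model of the knowledge base? The logic is $\mathcal{SHOIQ}$, which is closely related to the 2004 OWL standard. We start with the patterns for which the answer is easy.

**Roles.** Let $\mathbf C,\mathbf R,\mathbf I$ be disjoint sets of concept names, role names and individual names. A role is a role name $R$ or an inverse role $R^-$, with $(R^-)^-=R$. An RBox is a finite set of axioms $R\sqsubseteq S$ and $\mathrm{Tra}(R)$ for roles $R,S$. Let $\sqsubseteq^*$ be the reflexive-transitive closure of the relation containing $(R,S)$ and $(R^-,S^-)$ for each axiom $R\sqsubseteq S$. A role $S$ is transitive if $\mathrm{Tra}(S)$ or $\mathrm{Tra}(S^-)$ is in the RBox, and simple if there is no transitive role $R$ with $R\sqsubseteq^* S$.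

For example, in the RBox $\{n\sqsubseteq t,\ \mathrm{Tra}(t)\}$ the roles $t$ and $t^-$ are transitive, hence not simple. The roles $n$ and $n^-$ are simple: the only roles $R$ with $R\sqsubseteq^* n$ or $R\sqsubseteq^*n^-$ are $n$ and $n^-$ themselves, and these are not declared transitive. In every model, $t$ contains the transitive closure $n^+$ of $n$.

**Concepts and knowledge bases.** Concepts are built from concept names, $\top$, $\bot$ and nominals $\{a\}$ ($a\in\mathbf I$) with $\neg C$, $C\sqcap D$, $C\sqcup D$, $\exists R.C$, $\forall R.C$, ${\ge}k\,S.C$ and ${\le}k\,S.C$. Only in the number restrictions must $S$ be simple. A TBox is a finite set of inclusions $C\sqsubseteq D$. An ABox is a finite set of assertions $C(a)$, $R(a,b)$, $a\approx b$, $a\not\approx b$. A knowledge base KB is the union of an RBox, a TBox and an ABox, with the usual first-order semantics: $\{a\}$ denotes the one-element set containing the interpretation of $a$, $R^-$ is the converse of $R$, and transitive roles are interpreted by transitive relations. The fragment $\mathcal{ALCOIF}$ has no transitive roles and no role hierarchy, and its number restrictions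 only state functionality, as in $\top\sqsubseteq{\le}1\,r.\top$.

One small example will be used later. Suppose $m$ is functional, $\top\sqsubseteq{\le}1\,m.\top$, and $E\sqsubseteq\exists m^-.\{o\}$. Then every element of $E$ is an $m$-successor of $o$, and $o$ has at most one. So $E$ has at most one element, although the axioms do not name it. A nominal, an inverse role and functionality together pin an element.

**Conjunctive queries.** A conjunctive query (CQ) is a rule $B\to Q(x_1,\dots,x_n)$, where $B$ is a conjunction of atoms $C(s)$ and $R(s,s')$ with $C$ a concept, $R$ a role, and $s,s'$ variables or individual names. The variables $x_1,\dots,x_n$ occur in $B$, and $Q$ is a fresh predicate. A tuple $\langle a_1,\dots,a_n\rangle$ of individual names is an answer over KB if $Q(a_1,\dots,a_n)$ is a logical consequence of $\mathrm{KB}\cup\{B\to Q(x_1,\dots,x_n)\}$. CQ entailment is the problem: given KB, a CQ and a tuple, is the tuple an answer? A match of $B$ in a model is an assignment of its variables to domain elements that makes all atoms true.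

**Fact 1 (match criterion).** $\langle a_1,\dots,a_n\rangle$ is an answer over KB if and only if every model of KB has a match of $B$ that sends each $x_i$ to the interpretation of $a_i$.

*Proof.* If each model has such a match, the rule forces $Q(a_1,\dots,a_n)$ in each model of KB and the rule. If some model has no such match, interpret $Q$ in it as the set of all tuples $(\pi(x_1),\dots,\pi(x_n))$ with $\pi$ a match. The rule holds and $Q(a_1,\dots,a_n)$ fails. $\square$

If we only care whether $B$ occurs at all, we use the query $B\wedge\{o\}(x_0)\to Q(x_0)$ with $x_0$ not in $B$. The atom $\{o\}(x_0)$ forces $x_0$ to be $o$, so by Fact 1, $\langle o\rangle$ is an answer if and only if every model of KB has a match of $B$.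

The problem is posed in "Description Logic Rules" (http://computational-logic.org/w/images/4/45/Kroetzsch_Description-Logic-Rules_PhD_2010.pdf). The following known results are quoted with it:

- CQ entailment for $\mathcal{SHIQ}$ (no nominals) is 2EXPTIME-complete.
- CQ entailment for $\mathcal{SHOQ}$ (no inverse roles) is decidable in 2EXPTIME.
- CQ entailment for $\mathcal{SHOIQ}$ is decidable if the query contains simple roles only.

Call $B$ tree-shaped if it contains no individual name as a term and the graph with the variables as vertices and one edge for each role atom is a tree. In particular there is no atom $R(x,x)$, and no two role atoms join the same two variables.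

**Proposition 2 (the easy case).** For $\mathcal{SHOIQ}$ knowledge bases and tree-shaped $B$, with arbitrary roles, it is decidable whether $\langle o\rangle$ is an answer to $B\wedge\{o\}(x_0)\to Q(x_0)$.

*Proof.* Choose a root variable of the tree. For each variable $x$, let $C_x$ be the conjunction of all $C$ with $C(x)\in B$ and of one conjunct for each child $x'$ of $x$: $\exists R.C_{x'}$ if the connecting atom is $R(x,x')$, and $\exists R^-.C_{x'}$ if it is $R(x',x)$. An empty conjunction is $\top$. These are legal concepts, because existential restrictions allow arbitrary roles.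

By induction from the leaves upward, an element $d$ of a model lies in $C_x$ if and only if the part of $B$ on $x$ and its descendants has a match sending $x$ to $d$. Indeed, the parts below different children share no variable except $x$, so matches chosen separately for the children combine to one match.

Let $C$ be the concept of the root. Then every model of KB has a match of $B$ if and only if $\mathrm{KB}'=\mathrm{KB}\cup\{C\sqsubseteq\bot\}$ has no model. To decide the latter, take a fresh concept name $A$ and the query $A(x)\to Q(x)$. If $\mathrm{KB}'$ has no model, $\langle o\rangle$ is trivially an answer. If it has a model, we may interpret $A$ and $Q$ as $\emptyset$ there, so $\langle o\rangle$ is not an answer. This query contains no role at all, so the third known result decides it. $\square$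

For instance, $t(g,u)\wedge p(u,z)\wedge A(z)$ becomes $\exists t.\exists p.A$, and it does no harm that $t$ is not simple.

What changes in general? The proof combined matches of different branches, and this needs that the branches share nothing below $x$. Consider
$$t(g,u)\wedge t(h,v)\wedge p(u,z)\wedge p(v,z),$$
where $g$ and $h$ are themselves connected by further atoms. Two paths of unbounded length leave $g$ and $h$ and must meet in one element $z$. The rolling-up recursion has no step for "meet". If all roles in the query were simple, the third known result would still apply. The remaining case is a cycle through non-simple roles.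

## What is proved

A set is $\Sigma^0_1$ if it is recursively enumerable (r.e.). It is $\Sigma^0_1$-hard if every r.e. set reduces to it by a computable many-one reduction, and $\Sigma^0_1$-complete if both hold. No $\Sigma^0_1$-hard set is decidable.

**Theorem 3.** CQ entailment for $\mathcal{SHOIQ}$ is undecidable.

**Theorem 4.**

1. CQ entailment for $\mathcal{SHOIQ}$ is $\Sigma^0_1$-complete (r.e.-complete).
2. (Data complexity.) There are a fixed RBox $\mathcal R=\{n\sqsubseteq t,\ \mathrm{Tra}(t)\}$, a fixed TBox $\mathcal T$ and a fixed CQ such that the problem "given an ABox $\mathcal A$, is $\langle o\rangle$ an answer over $\mathcal R\cup\mathcal T\cup\mathcal A$?" is $\Sigma^0_1$-complete. $\mathcal T$ uses one nominal $\{o\}$, inverse roles, and number restrictions only in the form $\top\sqsubseteq{\le}1\,r.\top$ with $r$ a role name. The ABoxes contain only assertions $r(a,b)$ and $A(a)$ with $r,A$ names.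
3. It is also $\Sigma^0_1$-complete for the same fixed RBox and CQ with empty ABox and a single individual name $o$, the input being the TBox.
4. All this holds with or without the unique name assumption.
5. The same holds for $\mathcal{ALCOIF}$ (no transitive roles, no role hierarchy) if the two atoms $t(\cdot,\cdot)$ of the query are replaced by the one-way regular path atoms $(n\,n^*)(\cdot,\cdot)$.

A path atom $(n\,n^*)(s,s')$ is true when an $n$-path of length at least $1$ leads from $s$ to $s'$, that is, when $(s,s')\in n^+$. Compare the theorems with the known results: decidability returns if nominals are dropped, if inverse roles are dropped, or if the query has only simple roles. The query below has exactly two non-simple atoms.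

## Tilings whose first column is prescribed

We need a hard problem about grids in which the input is a word.

**Definition.** A tile system is $(\mathsf T,\mathrm{Hor},\mathrm{Ver})$ with $\mathsf T$ finite and $\mathrm{Hor},\mathrm{Ver}\subseteq\mathsf T^2$. A tiling is a map $\tau:\mathbb N^2\to\mathsf T$ with $(\tau(i,k),\tau(i+1,k))\in\mathrm{Hor}$ and $(\tau(i,k),\tau(i,k+1))\in\mathrm{Ver}$ for all $i,k$. It extends $w=w_0\cdots w_l\in\mathsf T^+$ if $\tau(0,k)=w_k$ for $k\le l$.

So $i$ is the column, $k$ the row (height), and $w$ prescribes the lower end of column $0$. As an example, let $\mathsf T=\{\mathsf{gnd},\mathsf{sky}\}$ and $\mathrm{Ver}=\{(\mathsf{gnd},\mathsf{sky}),(\mathsf{sky},\mathsf{sky})\}$. If $\mathrm{Hor}=\{(\mathsf{gnd},\mathsf{gnd}),(\mathsf{sky},\mathsf{sky})\}$, the word $\mathsf{gnd}$ is extended by the tiling with $\mathsf{gnd}$ in row $0$ and $\mathsf{sky}$ above. If $\mathrm{Hor}=\{(\mathsf{gnd},\mathsf{gnd})\}$ only, no tiling extends $\mathsf{gnd}$: row $0$ is possible, but $\tau(0,1)=\mathsf{sky}$ has no right neighbor. We return to this second system.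

**Lemma 5.** There is a fixed tile system for which $\{w:\text{no tiling extends }w\}$ is $\Sigma^0_1$-hard.

*Proof.* Column $i$ will be the configuration of a Turing machine at time $i$. Let $M$ be a deterministic Turing machine with $\Sigma^0_1$-complete halting problem, with a one-way infinite tape with cells $0,1,\dots$, never moving left from cell $0$. Its state set $Q$ contains $q_0\ne q_h$ (start and halt), its tape alphabet $\Sigma$ contains the blank $\sqcup$, and its input alphabet does not contain $\sqcup$.

**Step 1: the tile system.** We choose tiles that see three neighboring cells. Let $\Delta=\Sigma\cup(Q\times\Sigma)$. A configuration is a map $C:\mathbb N\to\Delta$, where the cell under the head carries a pair (state, symbol). Put $C(-1)=\#$, where $\#\notin\Delta$. The new content of cell $k$ after one step depends only on cells $k-1,k,k+1$. So there is a map $F$ such that each non-halting $C$ has the successor $C'(k)=F(C(k-1),C(k),C(k+1))$. On triples that do not occur, let $F$ take any value in $\Delta$. Let $\Delta_0=\Delta\setminus(\{q_h\}\times\Sigma)$. A configuration is non-halting if and only if all its symbols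 lie in $\Delta_0$. Tiles are the quadruples
$$(\varphi,\alpha,\beta,\gamma)\in\{0,1\}\times(\Delta_0\cup\{\#\})\times\Delta_0\times\Delta_0 .$$
The rules for a pair of $(\varphi,\alpha,\beta,\gamma)$ and $(\varphi',\alpha',\beta',\gamma')$ are:

- $\mathrm{Ver}$: $\varphi=\varphi'$, $\alpha'=\beta$, $\beta'=\gamma$, and if $\varphi=1$ and $\gamma=\sqcup$ then $\gamma'=\sqcup$.
- $\mathrm{Hor}$: $\varphi'=0$, $\beta'=F(\alpha,\beta,\gamma)$, and ($\alpha=\#\Leftrightarrow\alpha'=\#$).

For an input $x$ with start configuration $C_0$ and $l:=|x|$, let $w_k=(1,C_0(k-1),C_0(k),C_0(k+1))$ for $0\le k\le l$. These are tiles since $q_0\neq q_h$, and $x\mapsto w$ is computable. We show that a tiling extends $w$ if and only if $M$ does not halt on $x$. This proves the lemma.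

**Step 2: an infinite run gives a tiling.** Let $M$ run forever through $C_0,C_1,\dots$. Put $\tau(i,k)=(\varphi_i,C_i(k-1),C_i(k),C_i(k+1))$ with $\varphi_0=1$ and $\varphi_i=0$ for $i>0$. All symbols lie in $\Delta_0\cup\{\#\}$ as required, because no $C_i$ is halting, and $\tau$ extends $w$. The shift conditions in $\mathrm{Ver}$ are clear. The last condition of $\mathrm{Ver}$ concerns only $i=0$. If $C_0(k+1)=\sqcup$, then $k+1\ge|x|$, because input symbols differ from $\sqcup$. Then cell $k+2$ lies beyond the input and is not the head cell $0$, so $C_0(k+2)=\sqcup$. For $\mathrm{Hor}$: the flag right of any tile is $0$, the $\beta$-condition is the definition of $F$, and $\alpha=\#$ holds exactly for $k=0$ in every column.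

**Step 3: a tiling gives an infinite run.** Let $\tau$ extend $w$. By induction on $i$ we show that $M$ reaches a non-halting configuration $C_i$ after $i$ steps and that $\tau(i,k)=(\varphi_i,C_i(k-1),C_i(k),C_i(k+1))$ for all $k$, with $\varphi_0=1$ and $\varphi_i=0$ for $i>0$.

Let $i=0$. $C_0$ is non-halting because $q_0\ne q_h$. The tiles for $k\le l$ are given, and $w_l$ has third symbol $C_0(l+1)=\sqcup$. Suppose $k\ge l$ and $\tau(0,k)=(1,C_0(k-1),C_0(k),\sqcup)$ with $C_0(k+1)=\sqcup$. By $\mathrm{Ver}$, $\tau(0,k+1)$ has flag $1$, then $\alpha'=C_0(k)$, $\beta'=C_0(k+1)$ and $\gamma'=\sqcup=C_0(k+2)$. So all tiles of column $0$ are as claimed.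

Now assume the statement for $i$, and let $C_{i+1}$ be the successor of $C_i$. By $\mathrm{Hor}$, the tile at $(i+1,k)$ has flag $0$ and $\beta$-component $F(C_i(k-1),C_i(k),C_i(k+1))=C_{i+1}(k)$. By $\mathrm{Ver}$, its $\gamma$-component is the $\beta$-component at $(i+1,k+1)$, which is $C_{i+1}(k+1)$. For $k\ge1$ its $\alpha$-component is the $\beta$-component at $(i+1,k-1)$, which is $C_{i+1}(k-1)$. For $k=0$ it is $\#$, because the $\alpha$-component at $(i,0)$ is $C_i(-1)=\#$. All $\beta$-components lie in $\Delta_0$, so $C_{i+1}$ is non-halting. Hence $M$ never halts. $\square$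

## Columns, rows, and a query that compares neighbors

We fix a tile system and a word $w=w_0\cdots w_l$, and look for a knowledge base whose match-free models are tilings extending $w$.

The plan for the geometry is as follows. A column is a chain of nodes, linked by a functional role $n$ and starting at a header. The row of a node is also recorded by a header: a functional role $p$ sends a node to a header, and "same row" means "same $p$-value". In the intended model the headers are $c_0,c_1,\dots$, the nodes are $d_{i,k}$, and
$$c_i\xrightarrow{\,n\,}d_{i,0}\xrightarrow{\,n\,}d_{i,1}\xrightarrow{\,n\,}\cdots,\qquad p(d_{i,k})=c_k .$$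
So every column, read upward through $p$, lists all headers in order. In particular two consecutive nodes $x,y$ of any column point to two neighboring headers $g=p(x)$, $h=p(y)$, and this is how a query can find neighboring columns.

The names are: role names $n,p,m,w_1,w_2,t$; concept names $H$ (headers), $N$ (nodes), $T_\sigma$ for $\sigma\in\mathsf T$, and $E_1,\dots,E_L$; individuals $o$ and $a_0,\dots,a_l$. A conflict list is a finite list of pairs of concepts $(A_\lambda,B_\lambda)$, $1\le\lambda\le L$. For now it enumerates the pairs $(T_\sigma,T_\rho)$ with $(\sigma,\rho)\in\mathsf T^2\setminus\mathrm{Hor}$. It will grow by two pairs later, and what we prove in this section holds for any list containing these pairs. The RBox is $\mathcal R=\{n\sqsubseteq t,\mathrm{Tra}(t)\}$. The roles $n,p,m$ are simple, so the following axioms are legal.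

- (F) $\top\sqsubseteq{\le}1\,n.\top$, $\ \top\sqsubseteq{\le}1\,p.\top$, $\ \top\sqsubseteq{\le}1\,m.\top$
- (1) $\{o\}\sqsubseteq H$
- (2) $H\sqsubseteq\exists n.(N\sqcap\exists p.\{o\})$
- (3) $N\sqsubseteq\exists n.N\sqcap\exists p.H$
- (4) $N\sqsubseteq\bigsqcup_{\sigma}T_\sigma$, $\ T_\sigma\sqcap T_\rho\sqsubseteq\bot$ ($\sigma\ne\rho$), $\ T_\sigma\sqsubseteq\forall n.\bigsqcup_{(\sigma,\rho)\in\mathrm{Ver}}T_\rho$
- (5) $E_1\sqsubseteq\exists m^-.\{o\}$, $\ E_{\lambda+1}\sqsubseteq\exists m^-.E_\lambda$ ($1\le\lambda<L$)
- (6) $A_\lambda\sqsubseteq\exists w_1.E_\lambda$, $\ B_\lambda\sqsubseteq\exists w_2.E_\lambda$ ($1\le\lambda\le L$)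

An empty disjunction is $\bot$. The ABox $\mathcal A_w$ consists of $n(o,a_0)$, $n(a_k,a_{k+1})$ for $k<l$, and $T_{w_k}(a_k)$ for $k\le l$. The query is $B\wedge\{o\}(x_0)\to Q(x_0)$ with
$$B=n(x,y)\wedge p(x,g)\wedge p(y,h)\wedge t(g,u)\wedge t(h,v)\wedge p(u,z)\wedge p(v,z)\wedge w_1(u,e)\wedge w_2(v,e).$$
In words: $g,h$ are neighboring headers, $u$ lies in the column of $g$, $v$ in the column of $h$, both are in the row $z$, and they are in conflict. A CQ has no disjunction over $\lambda$. Axioms (5) and (6) replace it: $u\in A_\lambda$ and $v\in B_\lambda$ both point to an element of $E_\lambda$, and the pinning trick makes this the same element. The non-simple role $t$ is needed because $u$ and $v$ may be arbitrarily high. A chain of exactly $i+1$ atoms $n$ would reach row $i$ only.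

In a model of (F), write $n(\cdot)$, $p(\cdot)$ for the partial functions given by (F), and $o$ for its interpretation. For $h\in H$ put $h^0=n(h)$ and $h^{i+1}=n(h^i)$.

**Lemma 6.** In every model of $\mathcal R$, (F) and (1)–(6) the following hold.

1. For every $h\in H$ and $i\ge0$, $h^i$ exists, $h^i\in N$, $p(h^i)\in H$, $p(h^0)=o$ and $(h,h^i)\in t$.
2. With $c_i:=p(o^i)$ we have $c_i\in H$ and $c_0=o$.
3. Each $E_\lambda$ has at most one element.

*Proof.* For (1): by axiom (2), $h$ has an $n$-successor in $N$ with $p$-successor $o$, and by (F) it is $n(h)=h^0$ and $p(h^0)=o$. If $h^i\in N$, then by axiom (3) and (F) its $n$-successor $h^{i+1}$ exists and lies in $N$, and $p(h^i)\in H$. Since $n\subseteq t$ and $t$ is transitive, $(h,h^i)\in t$. For (2): $o\in H$ by axiom (1), so part (1) applies to $o$. For (3): each element of $E_1$ is the $m$-successor of $o$, which is unique. If $E_\lambda$ has at most one element, each element of $E_{\lambda+1}$ is the unique $m$-successor of that element. $\square$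

**Lemma 7 (comparison).** Let a model of $\mathcal R$, (F), (1)–(6) have no match of $B$. Let $n(x)=y$, $p(x)=g\in H$, $p(y)=h\in H$ and $p(g^i)=p(h^i)$. Then there is no $\lambda$ with $g^i\in A_\lambda$ and $h^i\in B_\lambda$.

*Proof.* Otherwise, by (6), $g^i$ has a $w_1$-successor in $E_\lambda$ and $h^i$ has a $w_2$-successor in $E_\lambda$. By Lemma 6(3) these are the same element $e$. By Lemma 6(1), $(g,g^i),(h,h^i)\in t$. So $x,y,g,h$, $u=g^i$, $v=h^i$, $z=p(g^i)=p(h^i)$ and $e$ form a match of $B$. $\square$

Call a model coherent if $p(h^k)=c_k$ for every $h\in H$ and every $k\ge0$: the row-$k$ nodes of all columns have the same $p$-value.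

**Lemma 8.** If $\mathcal R$, (F), (1)–(6), $\mathcal A_w$ have a coherent model without a match of $B$, then a tiling extends $w$.

*Proof.* Since $c_i\in H$, we have $c_i^k\in N$, and by (4) there is a unique $\sigma$ with $c_i^k\in T_\sigma$. Let $\tau(i,k)$ be this $\sigma$.

*Vertical.* As $c_i^{k+1}=n(c_i^k)$, the last part of (4) gives $(\tau(i,k),\tau(i,k+1))\in\mathrm{Ver}$.

*Horizontal.* Take $x=o^i$ and $y=o^{i+1}$, so $p(x)=c_i$ and $p(y)=c_{i+1}$. By coherence $p(c_i^k)=c_k=p(c_{i+1}^k)$. If $(\tau(i,k),\tau(i+1,k))\notin\mathrm{Hor}$, the pair $(T_{\tau(i,k)},T_{\tau(i+1,k)})$ is in the conflict list, contradicting Lemma 7.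

*Seed.* By $\mathcal A_w$ and (F), $a_0=n(o)=o^0$ and then $a_k=o^k$. As $c_0=o$, we get $c_0^k=a_k\in T_{w_k}$, so $\tau(0,k)=w_k$ for $k\le l$. $\square$

## Row 0 is coherent, row 1 need not be

A first hope is that the axioms so far already suffice. Row $0$ is fine: $p(h^0)=o=c_0$ for every header by Lemma 6. For row $1$ nothing is forced, and a model can avoid every match by giving each node its own row.

**Example 9.** Take $\mathsf T=\{\mathsf{gnd},\mathsf{sky}\}$, $\mathrm{Ver}=\{(\mathsf{gnd},\mathsf{sky}),(\mathsf{sky},\mathsf{sky})\}$, $\mathrm{Hor}=\{(\mathsf{gnd},\mathsf{gnd})\}$ and $w=\mathsf{gnd}$. We saw that no tiling extends $w$. There is nevertheless a model of $\mathcal R$, (F), (1)–(6), $\mathcal A_w$ without a match of $B$.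

The headers are the finite words $s$ over the positive integers. The nodes are the pairs $(s,k)$ with $k\ge0$. There are three more elements $e_1,e_2,e_3$ for the three conflicting pairs. Let $o$ be the empty word $\varepsilon$ and $a_0=(\varepsilon,0)$. Put
$$n(s)=(s,0),\quad n(s,k)=(s,k+1),\quad p(s,0)=\varepsilon,\quad p(s,k)=sk\ \ (k\ge1),$$
where $sk$ is the word $s$ followed by the letter $k$. Let $t=n^+$, $T_{\mathsf{gnd}}=\{(s,0)\}$, $T_{\mathsf{sky}}=\{(s,k):k\ge1\}$, $E_\lambda=\{e_\lambda\}$, $m=\{(o,e_1),(e_1,e_2),(e_2,e_3)\}$, $w_1=\{(u,e_\lambda):u\in A_\lambda\}$, $w_2=\{(v,e_\lambda):v\in B_\lambda\}$. All axioms hold by inspection; for (2), $s\xrightarrow{n}(s,0)\xrightarrow{p}\varepsilon=o$.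

Suppose $B$ has a match. Since $x$ has a $p$-successor, $x=(r,i)$ and $y=(r,i+1)$. So $h=r(i+1)$ ends in the letter $i+1$, while $g$ is empty or ends in the letter $i$; hence $g\ne h$. Next, $u=(g,k)$ and $v=(h,k')$ with $p(u)=p(v)$. If this value is a non-empty word, then $k,k'\ge1$ and $gk=hk'$, so $g=h$, a contradiction. So $k=k'=0$ and $u,v\in T_{\mathsf{gnd}}$. But $u\in A_\lambda$, $v\in B_\lambda$ for some $\lambda$, so $(\mathsf{gnd},\mathsf{gnd})$ would be a conflicting pair, and it is not. There is no match.

So the missing piece is exactly this: force $p(h^{j+1})=c_{j+1}$ for all headers $h$ and all $j$. An axiom of the kind of (2) pins one row with one name, and a finite knowledge base has finitely many names, while we need all rows.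

## A diagonal marker lets each column carry its own address

We use the query a second time. Lemma 7 says more than "tiles fit": wherever two neighboring columns agree on a row, the absence of a match transports information from one column to the other. Suppose the rows $0,\dots,j$ are already coherent. Then in these rows the query already compares all neighboring columns. We let each column carry a marker that tells its own number: $D$ on the diagonal, $U$ just under it. In the intended model, with $O$ marking the column of $o$:
$$\begin{array}{c|cccc}
 & c_0 & c_1 & c_2 & c_3\\ \hline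
k=3 & O & & & D\\
k=2 & O & & D & U\\
k=1 & O & D & U & \\
k=0 & O,D & U & &
\end{array}$$
A mark $U$ in row $j$ says "this is column $j+1$". The marks are synchronized by two new conflicts: in any row, the left neighbor has $D$ if and only if the right neighbor has $U$.

Now take an unknown header $f=p(h^{j+1})$. The comparison with its left neighbor $c_j$ puts $U$ into $f^j$. This is an address in a coherent row. To read it, find $f$ in the column of marked nodes $O$ and walk down this column, one $n$-predecessor at a time. The address decreases by one per step, and when it is used up, an axiom identifies the header as $o$. The walk downward is not deterministic, since $n^-$ is not functional. But the endpoint is pinned by the nominal, and from the endpoint the way up is deterministic. So the starting point is pinned too.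

Here is the full knowledge base. New concept names: $D,U,O$. The conflict list $(A_\lambda,B_\lambda)_{1\le\lambda\le L}$ now enumerates
$$(D,\ N\sqcap\neg U),\qquad (N\sqcap\neg D,\ U),\qquad (T_\sigma,T_\rho)\ \text{ for all }(\sigma,\rho)\in\mathsf T^2\setminus\mathrm{Hor}.$$
The TBox $\mathcal T$ consists of (F), (1)–(6) with this list, and:

- (7) $\{o\}\sqsubseteq\exists n.(D\sqcap O)$
- (8) $H\sqcap\exists n.D\sqsubseteq\{o\}$
- (9) $U\sqsubseteq\forall n.D$
- (10) $N\sqcap\exists n.D\sqsubseteq U$
- (11) $O\sqsubseteq\forall n.O$, $\ O\sqcap U\sqsubseteq\bot$
- (12) $H\sqsubseteq\exists p^-.(N\sqcap O)$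
- (13) $O\sqcap\exists p.\{o\}\sqsubseteq\exists n^-.\{o\}$
- (14) $O\sqsubseteq\exists p.\{o\}\sqcup\exists n^-.(N\sqcap O)$

Let $\mathcal K_w=\mathcal R\cup\mathcal T\cup\mathcal A_w$. The query is unchanged. Note that the RBox, $\mathcal T$ and the query do not depend on $w$, and that the RBox and the query do not depend on the tile system either.

**Main Lemma 10.** $\langle o\rangle$ is not an answer over $\mathcal K_w$ if and only if there is a tiling extending $w$.

By Fact 1 we must show: $\mathcal K_w$ has a model without a match of $B$ if and only if a tiling extends $w$. The two directions fill the next two sections.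

## From a tiling to a model without a match

Let $\tau$ be a tiling extending $w$. The domain consists of pairwise distinct elements $c_i$, $d_{i,k}$ ($i,k\in\mathbb N$) and $e_1,\dots,e_L$. Put:

- $o=c_0$ and $a_k=d_{0,k}$;
- $H=\{c_i\}$, $N=\{d_{i,k}\}$, $D=\{d_{i,i}\}$, $U=\{d_{k+1,k}\}$, $O=\{d_{0,k}\}$;
- $T_\sigma=\{d_{i,k}:\tau(i,k)=\sigma\}$, $E_\lambda=\{e_\lambda\}$;
- $n=\{(c_i,d_{i,0}),(d_{i,k},d_{i,k+1})\}$, $p=\{(d_{i,k},c_k)\}$, $m=\{(o,e_1)\}\cup\{(e_\lambda,e_{\lambda+1}):\lambda<L\}$;
- $w_1=\{(u,e_\lambda):u\in A_\lambda\}$, $w_2=\{(v,e_\lambda):v\in B_\lambda\}$;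
- $t=n^+=\{(c_i,d_{i,k})\}\cup\{(d_{i,k},d_{i,k'}):k<k'\}$.

**Step 1: it is a model.** We check the axioms one by one. $\mathcal R$ holds since $t$ is the transitive closure of $n$. (F) is visible from the definitions, (1) and (3) too. (2): $c_i\xrightarrow{n}d_{i,0}\xrightarrow{p}c_0$. (4): each node has exactly one tile, and $\tau$ respects $\mathrm{Ver}$. (5): $e_1$ is an $m$-successor of $o$, and $e_{\lambda+1}$ of $e_\lambda$. (6) holds by the definition of $w_1,w_2$. (7): $c_0\xrightarrow{n}d_{0,0}\in D\sqcap O$. (8): a header $c_i$ has the $n$-successor $d_{i,0}$, which is in $D$ only for $i=0$. (9): the $n$-successor of $d_{k+1,k}$ is $d_{k+1,k+1}\in D$. (10): if $d_{i,k+1}\in D$ then $i=k+1$, so $d_{i,k}=d_{k+1,k}\in U$. (11): $O$ is closed under $n$, and $d_{0,k}$ is not in $U$ since $0\ne k'+1$ for every $k'$. (12): $d_{0,k}\in N\sqcap O$ has $p$-value $c_k$. (13): the only element of $O$ with $p$-value $c_0$ is $d_{0,0}$, and $c_0\xrightarrow{n}d_{0,0}$. (14): $d_{0,0}$ has $p$-value $o$, and for $k\ge1$ the element $d_{0,k-1}\in N\sqcap O$ is an $n$-predecessor of $d_{0,k}$. $\mathcal A_w$: $c_0\xrightarrow{n}d_{0,0}$, $d_{0,k}\xrightarrow{n}d_{0,k+1}$,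 and $\tau(0,k)=w_k$ for $k\le l$.

**Step 2: $B$ has no match.** Suppose it has one. Since $x$ has a $p$-successor, $x=d_{i,j}$ for some $i,j$. So $y=d_{i,j+1}$, $g=c_j$, $h=c_{j+1}$. From $t(g,u)$ and $t(h,v)$ we get $u=d_{j,k}$ and $v=d_{j+1,k'}$, and $p(u,z),p(v,z)$ give $c_k=z=c_{k'}$, so $k=k'$. Finally $e=e_\lambda$ for some $\lambda$, and since the $e_\lambda$ are distinct, $u=d_{j,k}\in A_\lambda$ and $v=d_{j+1,k}\in B_\lambda$ for this one $\lambda$. If the pair is $(D,N\sqcap\neg U)$, then $d_{j,k}\in D$ gives $k=j$, but $d_{j+1,j}\in U$. If it is $(N\sqcap\neg D,U)$, then $d_{j+1,k}\in U$ gives $k=j$, but $d_{j,j}\in D$. If it is $(T_\sigma,T_\rho)$, then $(\tau(j,k),\tau(j+1,k))=(\sigma,\rho)\notin\mathrm{Hor}$, although $\tau$ is a tiling. All cases are contradictory.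

This proves one direction of Main Lemma 10. Distinct names $o,a_0,\dots,a_l$ denote distinct elements in this model.

## Every model without a match is coherent

Let a model of $\mathcal K_w$ without a match of $B$ be given. We use the notation of Lemma 6. By (7) and (F), $o^0\in D\cap O$, and by (11), $o^i\in O$ for all $i$. Applied to the full conflict list, Lemma 7 yields the following tool.

**(∗)** Let $n(x)=y$, $p(x)=g\in H$, $p(y)=h\in H$ and $p(g^i)=p(h^i)$. Then $g^i\in D\iff h^i\in U$.

*Proof.* Both $g^i$ and $h^i$ lie in $N$. If $g^i\in D$ and $h^i\notin U$, the first pair contradicts Lemma 7. If $g^i\notin D$ and $h^i\in U$, the second pair does. $\square$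

Before the general induction, let us do rows $1$ and $2$ by hand.

*Row 1.* Let $h\in H$ and $f=p(h^1)$. Apply (∗) to $x=h^0$, $y=h^1$, whose headers are $o$ and $f$. In row $0$, $p(o^0)=o=p(f^0)$, and $o^0\in D$. So $f^0\in U$. By (12) there is $y_0\in N\cap O$ with $p(y_0)=f$. As $o^0\in O$ is not in $U$ by (11), $f\ne o$. So (14) gives $y_1\in N\cap O$ with $n(y_1)=y_0$. Put $f_1=p(y_1)$. Apply (∗) to $x=y_1$, $y=y_0$ in row $0$: $f_1^0\in D$. By (8), $f_1=o$. By (13), $y_1$ is an $n$-successor of $o$, so $y_1=o^0$ and $y_0=n(y_1)=o^1$. Therefore $f=p(o^1)=c_1$.

*Row 2.* Now rows $0$ and $1$ are coherent. From $o^0\in D$ we get $c_1^0\in U$ by (∗) with $x=o^0,y=o^1$, and $c_1^1\in D$ by (9). Let $f=p(h^2)$. Comparing $c_1=p(h^1)$ with $f$ in row $1$ gives $f^1\in U$. Choose $y_0\in N\cap O$ with $p(y_0)=f$. As $o^1\notin U$, $f\neq o$, and we find $y_1$ below $y_0$. Row $1$ gives $f_1^1\in D$, hence $f_1^0\in U$ by (10). As $o^0\notin U$, $f_1\ne o$, and we find $y_2$ below $y_1$. Row $0$ gives $f_2^0\in D$, so $f_2=o$ by (8). Then $y_2=o^0$, $y_0=o^2$ and $f=c_2$.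

**Lemma 11.** $p(h^j)=c_j$ for all $j\ge0$ and every header $h\in H$.

*Proof.* Strong induction on $j$. For $j=0$, $p(h^0)=o=c_0$ by Lemma 6. Assume

$$\text{(IH)}\qquad p(g^i)=c_i\quad\text{for all }g\in H\text{ and all }i\le j .$$

Let $h\in H$ and put $f:=p(h^{j+1})\in H$. We must show $f=c_{j+1}$.

**Step 1: $c_i^i\in D$ for $i\le j$.** This carries the diagonal up through the known rows, to have a mark to compare with. For $i=0$, $c_0^0=o^0\in D$. Let $c_i^i\in D$ with $i<j$. Take $x=o^i$, $y=o^{i+1}$, with headers $c_i$ and $c_{i+1}$. By (IH), $p(c_i^i)=c_i=p(c_{i+1}^i)$. So (∗) gives $c_{i+1}^i\in U$, and (9) gives $c_{i+1}^{i+1}\in D$.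

**Step 2: $f^j\in U$.** This writes the address into the unknown column. Take $x=h^j$, $y=h^{j+1}$. Then $p(x)=c_j$ by (IH), and $p(y)=f$. By (IH), $p(c_j^j)=c_j=p(f^j)$. By Step 1, $c_j^j\in D$. So (∗) gives $f^j\in U$.

**Step 3: the descent.** This reads the address by walking down. We construct $y_0,\dots,y_{j+1}\in N\cap O$ with $n(y_{k+1})=y_k$ such that the headers $f_k:=p(y_k)\in H$ satisfy $f_0=f$, $f_k^{\,j-k}\in U$ for $0\le k\le j$, and $f_{j+1}=o$.

By (12) choose $y_0\in N\cap O$ with $p(y_0)=f$. Then $f_0=f$, and $f_0^{\,j}\in U$ is Step 2. Now let $0\le k\le j$ and let $y_k$ be constructed.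

First, $o^{j-k}\in O$, so $o^{j-k}\notin U$ by (11). As $f_k^{\,j-k}\in U$, we get $f_k\ne o$. So $p(y_k)\ne o$, and since $p$ is functional, $y_k\notin\exists p.\{o\}$. By (14) there is $y_{k+1}\in N\cap O$ with $n(y_{k+1})=y_k$. By (3) and (F), $f_{k+1}=p(y_{k+1})\in H$.

Next we apply (∗) to $x=y_{k+1}$, $y=y_k$, with headers $f_{k+1}$ and $f_k$, in row $j-k\le j$. By (IH), $p(f_{k+1}^{\,j-k})=c_{j-k}=p(f_k^{\,j-k})$. Since $f_k^{\,j-k}\in U$, it follows that $f_{k+1}^{\,j-k}\in D$.

If $k<j$, then $f_{k+1}^{\,j-k-1}\in N$ has the $n$-successor $f_{k+1}^{\,j-k}\in D$, so $f_{k+1}^{\,j-(k+1)}\in U$ by (10), as required. If $k=j$, then $f_{j+1}^{\,0}\in D$, so $f_{j+1}\in H\sqcap\exists n.D$, and $f_{j+1}=o$ by (8).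

**Step 4: back up from the pinned endpoint.** This identifies $y_0$. We have $y_{j+1}\in O$ and $p(y_{j+1})=o$. By (13), $(o,y_{j+1})\in n$, so $y_{j+1}=n(o)=o^0$ by (F). As $y_k=n(y_{k+1})$ for $0\le k\le j$, we get $y_j=o^1$, and so on down to $y_0=o^{j+1}$. Therefore $f=p(y_0)=p(o^{j+1})=c_{j+1}$. $\square$

By Lemma 11 the model is coherent, and by Lemma 8 a tiling extends $w$. This proves the other direction of Main Lemma 10. We nowhere assumed that different individual names denote different elements. $\square$

## From the Main Lemma to the theorems

**Hardness in Theorem 4(2).** Take the tile system of Lemma 5. Then $\mathcal R$, $\mathcal T$ and the query are fixed, and $w\mapsto\mathcal A_w$ is computable. By Main Lemma 10, $\langle o\rangle$ is an answer over $\mathcal K_w$ if and only if no tiling extends $w$. By Lemma 5 this is $\Sigma^0_1$-hard. The syntactic restrictions can be read off: the only nominal in $\mathcal T$ is $\{o\}$, the inverse roles are $n^-,p^-,m^-$, the number restrictions are those in (F), and $\mathcal A_w$ contains only assertions $n(\cdot,\cdot)$ and $T_\sigma(\cdot)$.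

**Theorem 3** follows: a decision procedure for CQ entailment would decide a $\Sigma^0_1$-hard set.

**Theorem 4(1), and membership in Theorem 4(2) and 4(3).** Hardness in (1) follows from (2). For membership, $\mathcal{SHOIQ}$ axioms, including transitivity, nominals and number restrictions, and the rule $B\to Q(\vec x)$ translate effectively into finitely many sentences of first-order logic with equality. By Gödel's completeness theorem the consequences $Q(\vec a)$ can be enumerated by enumerating proofs. So CQ entailment is r.e. The problems in (2) and (3) are restrictions of it, so they are r.e. as well.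

**Hardness in Theorem 4(3).** Drop $\mathcal A_w$ and add the TBox axiom
$$\{o\}\sqsubseteq\exists n.\big(T_{w_0}\sqcap\exists n.(T_{w_1}\sqcap\cdots\sqcap\exists n.T_{w_l})\cdots\big).$$
The individual name $o$ is then the only one. By (F), the axiom forces $o^k\in T_{w_k}$ for $k\le l$. The ABox was used only in the part "Seed" of Lemma 8, where exactly this was needed. Conversely, the axiom holds in the model built from a tiling, where $o^k=d_{0,k}\in T_{w_k}$. So Main Lemma 10 holds for the new knowledge base, which is computable from $w$. The RBox and the query are the same as before.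

**Theorem 4(4).** For hardness under the unique name assumption: if a tiling extends $w$, the model we built satisfies the assumption and has no match, so $\langle o\rangle$ is not an answer. If $\langle o\rangle$ is not an answer, some model respecting the assumption has no match, and as the argument for coherence holds in all models, a tiling extends $w$. For membership, add to the first-order translation the finitely many inequalities between the names occurring in the input.

If one reads the assumption as applying to all names of a countable, effectively listed set $\mathbf I$, the same works. The remaining names can be interpreted injectively by unused elements such as $d_{1,0},d_{1,1},\dots$, and for membership one adds the r.e. set of all inequalities.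

**Theorem 4(5).** Omit $\mathcal R$ and replace $t(g,u)$, $t(h,v)$ by $(n\,n^*)(g,u)$, $(n\,n^*)(h,v)$. In the model built from a tiling, $t$ is exactly $n^+$, so the new query has the same matches there as the old one, and there are none. In the other direction, $t$ was used only in Lemma 7, through $(h,h^i)\in t$ from Lemma 6. This becomes $(h,h^i)\in n^+$, which holds by the definition of $h^i$. Everything else is unchanged, and hardness follows as before, for the ABox version, for the version with empty ABox, and with or without the unique name assumption.

It remains to show membership in $\Sigma^0_1$. For a tuple $\vec k$ of positive integers, one for each path atom, let $B_{\vec k}$ arise from $B$ by replacing each path atom by a chain of $n$-atoms of the length given by $\vec k$, with fresh intermediate variables. A model has a match of $B$ with prescribed values of the answer variables if and only if it has such a match of some $B_{\vec k}$. Let $\psi_{\vec k}$ be the first-order sentence stating that $B_{\vec k}$ has a match sending the answer variables to the given individuals. By Fact 1, whose proof also applies to queries with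 path atoms, the tuple is an answer if and only if $\mathrm{KB}\cup\{\neg\psi_{\vec k}:\vec k\}$ has no model. By compactness this holds if and only if there is a finite set $K$ of tuples such that $\mathrm{KB}\cup\{\neg\psi_{\vec k}:\vec k\in K\}$ has no model, that is, if and only if KB entails the finite disjunction $\bigvee_{\vec k\in K}\psi_{\vec k}$. By the completeness theorem each such entailment is r.e., so we can enumerate all finite sets $K$ together with all proofs. Under the unique name assumption, add inequalities as in (4). $\blacksquare$
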